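# Solving a square system on a tree: the bound $U(T)\le 2+D_2(T)$

## A square system attached to a tree with a marked leaf

Let $T$ be a tree with vertex set $V$, $|V|=n\ge 2$, and let $r$ be a leaf of $T$. Write $d_v$ for the degree of $v$. We attach to $(T,r)$ a system of polynomial equations, and the whole talk consists of solving it.

**Unknowns.** There is one real number $a_v$ for each vertex and one real number $w_e$ for each edge, collected in
$$\theta=(a,w)\in\mathbb R^{n+(n-1)}=\mathbb R^{2n-1}.$$
When all $w_e\ge 0$, think of $\theta$ as a real symmetric matrix $A$ with diagonal entries $a_v$, with off-diagonal entry $\sqrt{w_e}$ at each edge $e$, and zeros elsewhere.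

**Polynomials.** For $S\subseteq V$ let $p_S(z)=p_S(\theta;z)$ be the characteristic polynomial of the principal submatrix $A[S]$, with $p_\emptyset=1$. It depends on the off-diagonal entries only through their squares. To see this, expand $\det(zI-A[S])$ over permutations. A permutation with a cycle of length at least $3$ contributes $0$, since a nonzero contribution would give a cycle in $T$. So only products of disjoint transpositions along edges survive, and these correspond to matchings:
$$p_S(\theta;z)=\sum_{M}(-1)^{|M|}\prod_{e\in M}w_e\prod_{v\in S\ \text{not covered by }M}(z-a_v),\tag{1}$$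
where $M$ runs over the matchings of the forest $T[S]$. (A transposition has sign $-1$, and its two entries multiply to $(-\sqrt{w_e})^2=w_e$.) We take (1) as the definition for all $\theta\in\mathbb R^{2n-1}$, including negative $w_e$.

If $x$ is a leaf of $T$ with neighbor $y$, if $x,y\in S$ and $t=w_{xy}$, then sorting the matchings in (1) by whether they use the edge $xy$ gives
$$p_S(z)=(z-a_x)\,p_{S\setminus x}(z)-t\,p_{S\setminus\{x,y\}}(z).\tag{2}$$

**Branches.** A *branch* at $v$ is the vertex set of a component of $T-v$. There are $d_v$ of them. On the path $r-y-x$, the branches at $y$ are $\{r\}$ and $\{x\}$, and the only branch at $x$ is $\{r,y\}$.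

**The system.** Choose target numbers: a real $\lambda_v$ for each $v\ne r$, all distinct, and two more reals $\mu<\nu$. The equations are
$$p_B(\theta;\lambda_v)=0\quad\text{for every } v\ne r\text{ and every branch }B\text{ at }v,\tag{3}$$
$$p_V(\theta;\mu)=0,\qquad p_V(\theta;\nu)=0.\tag{4}$$
In words, $\lambda_v$ is an eigenvalue of every piece that remains when $v$ is deleted, and $\mu,\nu$ are eigenvalues of the whole matrix. We shall want $\mu$ and $\nu$ to be the smallest and the largest ones.

The system is square. Since $r$ is a leaf, $\sum_{v\neq r}d_v=2(n-1)-1$, so there are $2(n-1)-1+2=2n-1$ equations in $2n-1$ unknowns. Putting an equation at $r$ as well would give one too many.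

**Example, $n=3$.** Take the path $r-y-x$ with $w=w_{ry}$, $t=w_{xy}$ and $\lambda_y=0$. The equations at $y$ say $a_r=a_x=0$. The equation at $x$ says $\lambda_x(\lambda_x-a_y)=w$. Now $p_V(z)=z\,[\,z(z-a_y)-w-t\,]$, so for nonzero $\mu,\nu$ the equations (4) say $a_y=\mu+\nu$ and $w+t=-\mu\nu$. Hence
$$a_y=\mu+\nu,\qquad w=\lambda_x(\lambda_x-\mu-\nu),\qquad t=-(\lambda_x-\mu)(\lambda_x-\nu).\tag{5}$$
For $\mu=-1$, $\lambda_x=1$ and $1<\nu<2$ we get $w=2-\nu>0$ and $t=2(\nu-1)>0$, a genuine matrix. For $\mu=-1$, $\lambda_x=\tfrac12$, $\nu=2$ we get $t=\tfrac94$ but $w=-\tfrac14$, so there is no real symmetric matrix. The targets therefore cannot be prescribed at will, even subject to $\mu<\lambda_v<\nu$. They must be found together with the matrix.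

## Multiplicity lists, and what a solution with positive $w$ gives

Let $\mathcal S(T)$ be the set of all real symmetric $n\times n$ matrices $A=(a_{ij})$ with graph $T$: for $i\ne j$, $a_{ij}\neq0$ if and only if $\{i,j\}$ is an edge, and the diagonal is arbitrary. A **multiplicity list** of $T$ is the unordered list of multiplicities of the distinct eigenvalues of some $A\in\mathcal S(T)$; its entries sum to $n$. For instance, the star with three leaves, with zero diagonal and all edge entries $1$, has eigenvalues $\sqrt3,0,0,-\sqrt3$, so $(2,1,1)$ is a list of that star.

Let $U(T)$ be the smallest number of 1s that can occur in a multiplicity list of $T$, and let $D_i(T)$ be the number of vertices of degree $i$. The question, which comes from "Linear and Nonlinear Trees: Multiplicity Lists of Symmetric Matrices", asks how few simple eigenvalues a matrix on $T$ can have: is $U(T)\le 2+D_2(T)$ for every tree? The answer is yes.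

**Theorem 1.** Let $T$ be a tree on $n\ge2$ vertices. There are $A\in\mathcal S(T)$, distinct reals $\lambda_v$ (one for each non-leaf $v$), and reals $\mu<\lambda_v<\nu$, such that the spectrum of $A$ consists of $\mu,\nu$ (each simple) and the $\lambda_v$, with $\lambda_v$ of multiplicity exactly $d_v-1$. Hence
$$\{d_v-1:\ d_v\ge2\}\ \cup\ \{1,1\}$$
(as a list, with repetitions) is a multiplicity list of $T$.

**Corollary 2.** $U(T)\le 2+D_2(T)$ for every tree $T$. In particular $U(T)=2$ for every tree with $n\ge 2$ and no vertex of degree $2$.

**Three textbook facts.**

*Cauchy interlacing.* Deleting one row and the corresponding column of a real symmetric matrix changes the multiplicity of any given number as an eigenvalue by at most $1$.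

*Continuity.* The eigenvalues of a real symmetric matrix, listed in order, depend continuously on the matrix.

*Perron fact (P).* For $A\in\mathcal S(T)$, the largest eigenvalue $\nu$ is simple and strictly exceeds every eigenvalue of every proper principal submatrix; consequently $p_S(\nu)>0$ for all $S\subsetneq V$. Likewise the smallest eigenvalue is simple and strictly smaller than every eigenvalue of every proper principal submatrix.

Here is why (P) holds. Walking outward from a root of $T$, choose signs $\epsilon_v=\pm1$ with $\epsilon_i\epsilon_ja_{ij}>0$ on every edge. Conjugating by the diagonal matrix of the $\epsilon_v$ changes neither the spectrum of $A$ nor that of any $A[S]$, so we may assume that the off-diagonal entries are nonnegative. For large $c$ the matrix $A+cI$ is nonnegative and irreducible, so by Perron–Frobenius $\nu$ is simple with an eigenvector having all entries positive. If $A[S]$ with $\emptyset\ne S\subsetneq V$ had an eigenvalue $\rho\ge\nu$ with unit eigenvector, extend that vector by zeros to $u$. Then $u^{T}Au=\rho\ge\nu$, while $u^TAu\le\nu$. So equality holds and $u$ is an eigenvector for $\nu$, which is impossible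 because $u$ has a zero entry. Thus all roots of the monic polynomial $p_S$ are less than $\nu$, and $p_S(\nu)>0$; for $S=\emptyset$ this reads $1>0$. For the smallest eigenvalue apply the same to $-A\in\mathcal S(T)$.

For $n\ge2$, (P) gives two different simple eigenvalues: a diagonal entry, being a proper principal submatrix, lies strictly between them. This is the known bound $U(T)\ge2$.

**Proof of Corollary 2 from Theorem 1.** For $n\ge2$, the list in Theorem 1 has a $1$ for each vertex of degree $2$, plus two more. For $n=1$, $U(T)=1\le2$. If $n\ge2$ and $D_2(T)=0$, combine $U(T)\le 2$ with $U(T)\ge2$. $\square$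

**Proof of Theorem 1 from a solution of (3), (4).** Suppose we have distinct $\lambda_v$, $v\ne r$, and $\theta$ with all $w_e>0$ such that (3) holds and $\mu<\nu$ are the smallest and largest eigenvalues of $A$. Let $v$ be a non-leaf, so $v\neq r$. Deleting row and column $v$ leaves the direct sum of the matrices $A[B]$ over the $d_v$ branches $B$ at $v$, and by (3) each has eigenvalue $\lambda_v$. So $\lambda_v$ has multiplicity at least $d_v$ after the deletion, and by interlacing at least $d_v-1\ge1$ in $A$. By (P), $\mu<\lambda_v<\nu$, because $\lambda_v$ is an eigenvalue of a proper principal submatrix. Leaves contribute $0$ to the next sum, so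
$$\sum_{d_v\ge2}(d_v-1)=\sum_{v\in V}(d_v-1)=2(n-1)-n=n-2.$$
The $\lambda_v$ are distinct, and different from $\mu$ and $\nu$. Together with $\mu$ and $\nu$ we have therefore found at least $n-2+2=n$ eigenvalues, counted with multiplicity. There are exactly $n$, so every multiplicity is exactly as stated. $\square$

What remains is to solve the system, with distinct $\lambda_v$ and all $w_e>0$, for every tree.

## Paths, stars, and a double star by hand

**Paths.** If $T$ is a path and $\lambda$ is an eigenvalue, then $A-\lambda I$ is tridiagonal with nonzero off-diagonal entries. Deleting its first column and last row leaves a triangular matrix with nonzero diagonal, so the rank is at least $n-1$ and every eigenvalue is simple. For $n\ge2$ this gives $U(T)=n=2+D_2(T)$.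

**Stars.** Let the center $c$ have $k\ge2$ leaves. The equations at $c$ say that all leaf diagonal entries equal $\lambda_c$. Vectors supported on the leaves and orthogonal to the vector of edge entries are then eigenvectors, so $\lambda_c$ has multiplicity at least $k-1$. The list is $(k-1,1,1)$.

**A double star.** Let $c_1,c_2$ be adjacent, with two leaves attached to each. Put $-1$ on the leaves at $c_1$, $+1$ on the leaves at $c_2$, $0$ on $c_1$ and $c_2$, weight $1$ on each leaf edge, and weight $s>0$ on $c_1c_2$. Let $B_i$ consist of $c_i$ and its leaves. Then
$$p_{B_2}(z)=(z-1)\,[\,z(z-1)-2\,]=(z-1)(z-2)(z+1),\qquad p_{B_1}(z)=(z+1)(z+2)(z-1).$$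
So $\lambda_{c_1}=-1$ is an eigenvalue of all three branches at $c_1$ (two single leaves, and $B_2$), and $\lambda_{c_2}=1$ is one of all three branches at $c_2$. Splitting matchings by the edge $c_1c_2$,
$$p_V(z)=p_{B_1}p_{B_2}-s(z+1)^2(z-1)^2=(z^2-1)^2(z^2-4-s).$$
The list is $(2,2,1,1)$, in agreement with Theorem 1. In this example the diagonal and the weights had to be tuned so that $-1$, created by the leaves at $c_1$, is also an eigenvalue on the far side of $c_1$. On a large tree there are many such conditions at once, and they interfere with one another.

## Hanging a leaf, and the condition it breaks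

It is natural to induct on $n$. Let $T'=T-x$, where $x\ne r$ is a leaf with neighbor $y$, and let $V'$ be the vertex set of $T'$. Suppose we have solved the system for $T'$ with extreme eigenvalues $\mu<\nu_0$. Attach $x$ with diagonal entry $a_x=\lambda_y$ and a small weight $t$ on $xy$. Which equations for $T$ hold?

The branch $\{x\}$ at $y$ asks for $\lambda_y=a_x$, which holds. Branches not containing $y$, and the old branches at $y$, are unchanged. But if $v\neq r,y$ is an old vertex and $B$ is its branch in $T'$ containing $y$, the branch in $T$ is $B\cup x$, and by (2)
$$p_{B\cup x}(\lambda_v)=(\lambda_v-a_x)\,p_B(\lambda_v)-t\,p_{B\setminus y}(\lambda_v)=-t\,p_{B\setminus y}(\lambda_v).$$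
This is in general nonzero. A concrete failure: solve the path $r-y-x$ as in (5), with $a_x=\lambda_y=0$, and hang a new leaf $u$ on $x$ with weight $t$. The branch $\{x\}$ at $y$ becomes $\{x,u\}$, and
$$p_{\{x,u\}}(\lambda_y)=(0-a_u)(0-a_x)-t=-t\ne0.$$

So the naive attachment is correct at $t=0$, where the new vertex is disconnected, and wrong at first order in $t$. The old parameters have to move with $t$. The implicit function theorem is the tool for that, and it leads to three decisions.

*Carry the Jacobian.* To move the old parameters we need the system for $T'$ to have a nonsingular Jacobian, so this becomes part of the induction hypothesis. It is also why leaves $v\ne r$ have equations, although Theorem 1 does not mention $\lambda_v$ for leaves. If $y$ is a leaf of $T'$, then attaching $x$ turns $y$ into a non-leaf, and the equation $p_{V'\setminus y}(\lambda_y)=0$ is then needed. It must already be present, with a row independent of the others.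

*Choose $\lambda_x$.* The only branch at $x$ is $V'$, so at $t=0$ the number $\lambda_x$ must be an eigenvalue of the old matrix. By the argument for Theorem 1, that spectrum consists of $\mu$, $\nu_0$ and the $\lambda_v$ with $v$ a non-leaf of $T'$. Since the $\lambda$'s must be distinct, only $\mu$ and $\nu_0$ are available. We take $\lambda_x:=\nu_0$. The old equation for the largest eigenvalue is then recycled as the new equation at $x$.

*Let $\nu$ float.* With $t$ as the curve parameter, only $2n-2$ unknowns are left to solve for, so one of the $2n-1$ equations must be dropped. We drop the one for the largest eigenvalue. We do not prescribe $\nu$; we read it off along the curve. That $\nu$ really moves as $t$ grows will bring the last equation back into the nonsingular Jacobian.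

## The inductive statement with its Jacobian

**Proposition 3, statement $H(T,r)$.** Let $T$ be a tree with $n\ge2$ vertices and $r$ a leaf of $T$. There are distinct reals $\lambda_v$ ($v\in V\setminus\{r\}$), reals $\mu<\nu$, and $\theta$ with all $w_e>0$, such that:

* (i) $p_B(\theta;\lambda_v)=0$ for every $v\ne r$ and every branch $B$ at $v$;
* (ii) $p_V(\theta;\mu)=0$ and $p_V(\theta;\nu)=0$, where $\mu$ and $\nu$ are the smallest and largest eigenvalues;
* (iii) with $\lambda,\mu,\nu$ held fixed, the square system of equations in (i), (ii) has nonsingular Jacobian with respect to $\theta$ at this point.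

The proof is by induction on $n$. Theorem 1 uses only (i) and (ii); (iii) is there for the induction.

**Base case: $n=2$.** Let $V=\{r,y\}$. The unknowns are $(a_r,a_y,w)$ and $p(z)=(z-a_r)(z-a_y)-w$. The equations are $\lambda_y-a_r=0$, $p(\mu)=0$, $p(\nu)=0$. Take $a_r=a_y=0$, $w=1$, $\lambda_y=0$, $\mu=-1$, $\nu=1$; the eigenvalues are indeed $\pm1$. Since $\partial p/\partial a_r=-(z-a_y)$, $\partial p/\partial a_y=-(z-a_r)$ and $\partial p/\partial w=-1$, the Jacobian is
$$\begin{pmatrix}-1&0&0\\ 1&1&-1\\ -1&-1&-1\end{pmatrix},\qquad \det=(-1)\bigl(1\cdot(-1)-(-1)(-1)\bigr)=2\neq0 .$$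

## The inductive step

Let $n\ge3$ and assume the statement for trees on $n-1$ vertices. Choose any leaf $x\neq r$ of $T$, with neighbor $y$. Then $y\ne r$: otherwise the leaf $r$ has $x$ as its only neighbor, and $T=K_2$. Put $T'=T-x$. Then $r$ is still a leaf of $T'$, and $|V'|\geq2$. Take $\lambda_v$ ($v\in V'\setminus r$), $\mu$, $\nu_0$, $\theta'_0$ from $H(T',r)$, with $\nu_0$ the largest eigenvalue, and let $A'$ be the corresponding matrix. Each $\lambda_v$ is an eigenvalue of a proper principal submatrix of $A'$, so by (P)
$$\mu<\lambda_v<\nu_0\qquad (v\in V'\setminus r).\tag{6}$$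
Put $\lambda_x:=\nu_0$. By (6) the numbers $\lambda_v$, $v\in V\setminus r$, are distinct.

**Step 1: write all equations but one.** The purpose is to see how the system for $T$ looks in terms of that for $T'$. The unknowns for $T$ are $(\theta',a_x,t)$ with $t=w_{xy}$. By (2), the equations other than the one for the largest eigenvalue are:

* for $v\in V'\setminus\{r,y\}$ and a branch $B$ of $T'$ at $v$ with $y\notin B$: $\;p_B(\theta';\lambda_v)=0$;
* for $v\in V'\setminus\{r,y\}$ and the branch $B$ of $T'$ at $v$ with $y\in B$: $\;(\lambda_v-a_x)\,p_B(\theta';\lambda_v)-t\,p_{B\setminus y}(\theta';\lambda_v)=0$;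
* for $v=y$: $\;p_B(\theta';\lambda_y)=0$ for each branch $B$ of $T'$ at $y$, and $\lambda_y-a_x=0$ for the branch $\{x\}$;
* for $v=x$, whose only branch is $V'$: $\;p_{V'}(\theta';\lambda_x)=0$;
* for $\mu$: $\;(\mu-a_x)\,p_{V'}(\theta';\mu)-t\,p_{V'\setminus y}(\theta';\mu)=0$.

Write these $2n-2$ equations as $F(\theta',a_x,t)=0$.

**Step 2: at $t=0$ the Jacobian of $F$ in $(\theta',a_x)$ is nonsingular.** This starts the implicit function theorem. First, $F(\theta'_0,\lambda_y,0)=0$: every equation except $\lambda_y-a_x=0$ reduces at $t=0$ to a multiple of an equation of $H(T',r)$, where the equation for $x$ is the old one for $\nu_0$.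

Now consider $D_{(\theta',a_x)}F$ at this point, a square matrix of size $2n-2$. The row of $\lambda_y-a_x$ is $(0,\dots,0,-1)$. Expanding along it leaves the $\theta'$-parts of the other $2n-3$ rows. Setting $t=0$ and $a_x=\lambda_y$, each of these is the corresponding row of the Jacobian of $H(T',r)$ times

* $1$, for branches avoiding $y$, for old branches at $y$, and for the equation of $x$, which corresponds to the old equation for $\nu_0$;
* $\lambda_v-\lambda_y$, for branches at $v\ne r,y$ containing $y$; this is nonzero since the $\lambda$'s are distinct;
* $\mu-\lambda_y$, for the equation of $\mu$; this is nonzero by (6).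

Every equation of $H(T',r)$ appears exactly once, so the remaining matrix is the nonsingular Jacobian of $H(T',r)$ with its rows multiplied by nonzero numbers. Hence $D_{(\theta',a_x)}F$ is nonsingular.

**Step 3: the curve of solutions.** We now let $t$ move. By the implicit function theorem there are $\varepsilon>0$ and a smooth curve $t\mapsto(\theta'(t),a_x(t))$, $|t|<\varepsilon$, starting at $(\theta'_0,\lambda_y)$ at $t=0$, with $F(\theta'(t),a_x(t),t)=0$ throughout. After shrinking $\varepsilon$, continuity gives that $D_{(\theta',a_x)}F$ is nonsingular along the curve and that all entries $w_e$ of $\theta'(t)$ are positive. The equation for the branch $\{x\}$ forces $a_x(t)=\lambda_y$.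

For $0\le t<\varepsilon$ let $A_t$ be the symmetric matrix with parameters $(\theta'(t),\lambda_y,t)$. Its entries are continuous in $t$. By (2), its characteristic polynomial is
$$G(t,z)=(z-\lambda_y)\,p_{V'}(\theta'(t);z)-t\,p_{V'\setminus y}(\theta'(t);z),\tag{7}$$
and this formula is smooth for all $|t|<\varepsilon$.

**Step 4: the top eigenvalue moves with nonzero speed.** This is the quantitative point of the proof. The spectrum of $A_0$ is that of $A'$ together with $\lambda_y\in(\mu,\nu_0)$. Since $\mu$ and $\nu_0$ are simple for $A'$ by (P), they are simple eigenvalues of $A_0$, the smallest and the largest. So $\partial_zG(0,\nu_0)\ne0$, and for small $|t|$ there is a smooth root $\nu(t)$ of $G(t,\cdot)$ with $\nu(0)=\nu_0$.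

We compute its derivative at $0$. The equation for $x$ says $p_{V'}(\theta'(t);\nu_0)=0$ for all $t$. So at $z=\nu_0$ the first term of (7) vanishes identically in $t$, and
$$\partial_tG(0,\nu_0)=-p_{V'\setminus y}(\theta'_0;\nu_0),\qquad \partial_zG(0,\nu_0)=(\nu_0-\lambda_y)\,\partial_zp_{V'}(\theta'_0;\nu_0).$$
Differentiating $G(t,\nu(t))=0$ gives
$$\dot\nu(0)=\frac{p_{V'\setminus y}(\theta_0';\nu_0)}{\partial_zp_{V'}(\theta'_0;\nu_0)\,(\nu_0-\lambda_y)}>0.\tag{8}$$
Indeed the numerator is positive by (P), the derivative is positive because $\nu_0$ is the simple largest root of a monic real-rooted polynomial, and $\nu_0>\lambda_y$ by (6). By continuity $\dot\nu(t)\neq0$ for all small $t$.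

**Step 5: $\nu(t)$ and $\mu$ stay extreme.** This is needed for (ii). Let $\beta_1(t)\ge\dots\ge\beta_n(t)$ be the eigenvalues of $A_t$, continuous on $[0,\varepsilon)$. We have $\beta_1(0)=\nu_0>\beta_2(0)$. Let $c$ be the midpoint of these two numbers. For small $t\ge0$, $\beta_2(t)<c<\nu(t)$. Since $\nu(t)$ is an eigenvalue of $A_t$, it must be $\beta_1(t)$, and it is simple. At the other end, $\beta_n(0)=\mu<\beta_{n-1}(0)$, so $\beta_{n-1}(t)>\mu$ for small $t\ge0$. The equation for $\mu$ in $F$ says that $\mu$ is an eigenvalue of $A_t$, so $\mu=\beta_n(t)$.

Fix $t_0>0$ so small that Steps 3–5 apply at $t_0$, and put $\nu:=\nu(t_0)$. Then $\mu<\nu$, all weights are positive, including $w_{xy}=t_0$, and (i) and (ii) hold for $T$.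

**Step 6: the full Jacobian is nonsingular.** This is (iii), and it closes the induction. The full system is $F=0$ together with
$$g(\theta',a_x,t):=p_V(\theta',a_x,t;\nu)=0,$$
with $\nu$ now fixed. Suppose a vector lies in the kernel of the full Jacobian at the point of the curve with $t=t_0$. It lies in $\ker DF$, where $DF$ is the full derivative, of size $(2n-2)\times(2n-1)$. Since $D_{(\theta',a_x)}F$ is nonsingular, $DF$ has rank $2n-2$, and $\ker DF$ is a line. That line contains the tangent $\tau$ of the curve $t\mapsto(\theta'(t),a_x(t),t)$, because $F=0$ along the curve, and $\tau\ne0$ since its last coordinate is $1$. So the vector is a multiple of $\tau$. Along the curve $g$ equals $G(t,\nu)$ with $\nu$ fixed. Differentiating $G(t,\nu(t))=0$ at $t_0$,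
$$Dg\cdot\tau=\partial_tG(t_0,\nu)=-\partial_zG(t_0,\nu)\,\dot\nu(t_0)\ne0,$$
because $\nu$ is a simple root of $G(t_0,\cdot)$ and $\dot\nu(t_0)\neq0$. So the multiple is zero, the kernel is trivial, and the Jacobian is nonsingular. This proves $H(T,r)$, hence Proposition 3. With the deduction given earlier, Theorem 1 and Corollary 2 are proved. $\square$

**The curve for $n=3$.** Start from the base solution $\lambda_y=0$, $\mu=-1$, $\nu_0=1$ and put $\lambda_x=1$. Then (5) gives
$$a_r=a_x=0,\qquad a_y=\tfrac t2,\qquad w_{ry}=1-\tfrac t2,\qquad \nu(t)=1+\tfrac t2 ,\qquad 0<t<2.$$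
The old diagonal entry and the old weight both move, and the top eigenvalue moves at speed $\tfrac12$. Formula (8) agrees: $p_{\{r\}}(1)=1$, $\partial_z(z^2-1)=2$ at $z=1$, and $\nu_0-\lambda_y=1$.

**Remark: parametrizing by $\nu$ instead.** One can also check nonsingularity of the full system at $t=0$ with target $\nu=\nu_0$. There the row of $g$ has $\theta'$-part $(\nu_0-\lambda_y)\,D_{\theta'}p_{V'}(\theta_0';\nu_0)$, $a_x$-part $-p_{V'}(\theta'_0;\nu_0)=0$, and $t$-part $-p_{V'\setminus y}(\theta'_0;\nu_0)$. The row of the equation at $x$ is $(D_{\theta'}p_{V'}(\theta'_0;\nu_0),0,0)$. Subtracting $\nu_0-\lambda_y$ times the latter from the former leaves $(0,0,-p_{V'\setminus y}(\theta'_0;\nu_0))$, whose last entry is nonzero by (P). With Step 2, the full Jacobian is nonsingular at $t=0$. So near $\nu_0$ one may solve for $(\theta',a_x,t)$ as functions of $\nu$, and (iii) holds for $\nu$ near $\nu_0$ by continuity. Differentiating $g=0$ and $p_{V'}(\theta';\nu_0)=0$ in $\nu$ at $\nu_0$ gives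
$$\frac{dt}{d\nu}(\nu_0)\;p_{V'\setminus y}(\theta'_0;\nu_0)=(\nu_0-\lambda_y)\,\partial_zp_{V'}(\theta'_0;\nu_0).$$
So $t>0$ for $\nu$ slightly above $\nu_0$, and Step 5 finishes the argument as before.

## Choosing the order of the $\lambda_v$

The step proves a little more than $H(T,r)$: starting from *any* data as in $H(T',r)$ and any leaf $x\ne r$ of $T$ with $T-x=T'$, it produces data for $T$ with the same $\mu$, the same $\lambda_v$ for $v\neq x$, and $\lambda_x$ equal to the old largest eigenvalue. This gives control over the order.

**Proposition 4.** Let $r$ be a leaf of $T$, let $u_1,\dots,u_{n-1}$ be any ordering of $V\setminus\{r\}$ with $\{r,u_1,\dots,u_i\}$ connected for all $i$, and let signs $s_2,\dots,s_{n-1}\in\{+,-\}$ be arbitrary. Then in Theorem 1 one can arrange that for every $i\ge2$ with $u_i$ a non-leaf, $\lambda_{u_i}$ exceeds all earlier $\lambda_{u_j}$ ($j<i$, $u_j$ a non-leaf) if $s_i=+$, and is smaller than all of them if $s_i=-$.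

**Proof.** First, data can be negated. By (1), $p_S(-a,w;-z)=(-1)^{|S|}p_S(a,w;z)$. So if $(\lambda_v),\mu,\nu,(a,w)$ are data as in Proposition 3, then so are $(-\lambda_v)$, with smallest eigenvalue $-\nu$, largest eigenvalue $-\mu$, and parameters $(-a,w)$. The Jacobian changes only by signs of rows and columns and an exchange of the last two rows.

Now start with the base case on $\{r,u_1\}$ and add $u_2,u_3,\dots$ in order. Each $u_i$ is a leaf of the tree on $\{r,u_1,\dots,u_i\}$, since two neighbors in the connected set $\{r,u_1,\dots,u_{i-1}\}$ would create a cycle. For $i\ge2$ its neighbor there is not $r$, because $u_1$ is the only neighbor of the leaf $r$. So the step applies. If $s_i=+$, it sets $\lambda_{u_i}$ equal to the old largest eigenvalue, which by (6) exceeds all earlier $\lambda$'s, and it leaves these unchanged. If $s_i=-$, negate the data, perform the step, and negate back; then $\lambda_{u_i}$ is the old smallest eigenvalue, below all earlier $\lambda$'s, and these are again unchanged. At the end deduce Theorem 1 as before. $\square$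

## Caterpillars of maximum degree at most three: equality

A *caterpillar* is a tree whose non-leaf vertices form a path, possibly a single vertex; we also count $K_2$. For example, take a path and hang one extra leaf on some of its inner vertices.

**Proposition 5.** If $T$ is a caterpillar with maximum degree at most $3$ and $n\ge2$, then $U(T)=2+D_2(T)$. So the bound is attained for every prescribed pair $(D_2,D_3)$ and every arrangement of the degree-2 and degree-3 vertices along a path; paths are the case $D_3=0$.

**Proof.** *Many distinct eigenvalues.* Let $T$ be any tree, let $d$ be the number of vertices on a longest path, and let $A\in\mathcal S(T)$ have $q$ distinct eigenvalues. If $i,j$ are at distance $k$, then $(A^l)_{ij}=0$ for $l<k$, since there is no walk of length $l$ from $i$ to $j$. Moreover $(A^k)_{ij}\ne0$, since the only walk of length $k$ is the path between them, which contributes a product of nonzero entries. For each $k\le d-1$ the longest path contains a pair at distance $k$. In a nontrivial linear relation among $I,A,\dots,A^{d-1}$ with highest power $A^k$, the entry at such a pair gives a contradiction. So these powers are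 independent, the minimal polynomial of $A$ has degree at least $d$, and since $A$ is symmetric that degree is $q$. Thus $q\ge d$.

*Many simple ones.* If $A$ has $u$ simple eigenvalues, the other $q-u$ have multiplicity at least $2$, so $n\ge u+2(q-u)$ and
$$u\ge 2q-n\ge 2d-n.$$

*Counting in the caterpillar.* Let $n\ge3$. The non-leaves form a path. If this path has at least two vertices, each of its end vertices has degree at least $2$ but only one neighbor on the path, hence has a leaf neighbor. If it is a single vertex, that vertex has at least two leaf neighbors. So there is a path consisting of all non-leaves and two leaves. No path contains more than two leaves, so it is a longest one, and $d=2+D_2+D_3$. For $n=2$ this formula gives $d=2$, which is also right. Since $\sum_v(d_v-2)=2(n-1)-2n=-2$, we get $D_1=2+D_3$ and $n=2+D_2+2D_3$. Hence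
$$u\ge 2d-n=2(2+D_2+D_3)-(2+D_2+2D_3)=2+D_2 .$$
So $U(T)\ge2+D_2(T)$, and Corollary 2 gives equality.

*All arrangements occur.* Given a word of length $m$ in the letters $2,3$, take a path on $m+2$ vertices, assign the letters to its inner vertices in order, and hang one leaf on each vertex with letter $3$. $\square$

## Trees with many vertices of degree two and $U(T)=2$

By Corollary 2, $D_2(T)=0$ and $n\ge2$ imply $U(T)=2$. The converse fails, and the gap in $U(T)\le2+D_2(T)$ is unbounded.

**Proposition 6.** For $k\ge2$ let $T_k$ consist of adjacent vertices $c_1,c_2$, with $k$ paths on two vertices ("arms") attached to each $c_i$ by an end. Then $D_2(T_k)=2k$, but $U(T_k)=2$.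

**Proof.** The inner vertex of each arm has degree $2$, the outer one has degree $1$, and $c_1,c_2$ have degree $k+1\ge3$. So $D_2(T_k)=2k$, and $n=4k+2$.

*The matrix.* Put diagonal entries $-1$ on $c_1$ and its arms, and $+1$ on $c_2$ and its arms. Let the edge inside each arm have entry $2$, each edge from $c_i$ to an arm have entry $\sqrt{12/k}$, and the edge $c_1c_2$ have entry $\sqrt{11}$. An arm at $c_1$ has eigenvalues $-1\pm2$, that is $-3,1$; an arm at $c_2$ has eigenvalues $1\pm2$, that is $-1,3$.

*Eigenvectors on the arms.* Put multiples of one arm eigenvector on the arms at $c_1$, with coefficients summing to zero. The contributions at $c_1$ cancel, so this is an eigenvector of $A$. Thus $-3$ and $1$ each get $k-1$ dimensions from $c_1$, and $-1$ and $3$ each get $k-1$ from $c_2$.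

*The six remaining dimensions.* The orthogonal complement of these $4(k-1)$ dimensions is invariant under the symmetric matrix $A$. It has as orthonormal basis the normalized sum of outer vertices at $c_1$, that of inner vertices at $c_1$, then $c_1$, $c_2$, and the normalized sums of inner and of outer vertices at $c_2$. In this basis $A$ is tridiagonal with diagonal $(-1,-1,-1,1,1,1)$ and off-diagonal $(2,\sqrt{12},\sqrt{11},\sqrt{12},2)$, since $\sqrt{12/k}\cdot\sqrt k=\sqrt{12}$. The last $3\times3$ block has characteristic polynomial
$$(z-1)(z+1)(z-3)-12(z-1)=(z-1)(z^2-2z-15)=(z-1)(z-5)(z+3),$$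
and by symmetry the first has $(z+1)(z+5)(z-3)$. Splitting at the middle edge, the $6\times6$ characteristic polynomial is
$$(z+1)(z+5)(z-3)(z-1)(z-5)(z+3)-11(z+3)(z-1)(z+1)(z-3)=(z^2-1)(z^2-9)\,[\,z^2-25-11\,],$$
which is $(z^2-1)(z^2-9)(z^2-36)$.

Hence $-3,-1,1,3$ are eigenvalues of multiplicity $(k-1)+1=k\ge2$ each, and $\pm6$ are simple. This accounts for $4k+2=n$ eigenvalues. So $U(T_k)\le2$, and $U(T_k)\ge2$ holds for every tree on at least two vertices. $\square$
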